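# Clubs with bounded $\kappa$-fold intersections at a weakly inaccessible cardinal

## Galvin's theorem at a strongly inaccessible cardinal

Throughout, $\kappa$ is a regular uncountable cardinal. A *club* in $\kappa$ is a closed unbounded subset of $\kappa$, and $Cub_\kappa$ is the filter of all subsets of $\kappa$ that contain a club. Two textbook facts are used freely: the intersection of fewer than $\kappa$ clubs is a club, and if $A_\alpha\in Cub_\kappa$ for $\alpha<\kappa$, then the diagonal intersection $\Delta_{\alpha<\kappa}A_\alpha=\{\xi<\kappa:\xi\in A_\alpha\text{ for all }\alpha<\xi\}$ is in $Cub_\kappa$. A filter closed under diagonal intersections is called *normal*.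

Suppose somebody hands us a large family of clubs. Can we find $\kappa$ many of them whose intersection still contains a club?

**Definition.** Let $\mathcal F$ be a filter over $\kappa$ and $\mu\le\lambda$ cardinals. $Gal(\mathcal F,\mu,\lambda)$ says: for every family $\langle A_i\mid i<\lambda\rangle$ of distinct sets in $\mathcal F$ there is $I\subseteq\lambda$ with $|I|=\mu$ and $\bigcap_{i\in I}A_i\in\mathcal F$.

Two cases can be settled at once. If $\mu<\kappa$, then $Gal(Cub_\kappa,\mu,\lambda)$ holds for every $\lambda\ge\mu$, because any $\mu$ sets in $Cub_\kappa$ have intersection in $Cub_\kappa$. If $\mu=\lambda=\kappa$, it fails: let $C_i=\kappa\setminus(i+1)$; any $I\in[\kappa]^\kappa$ is unbounded in $\kappa$, so $\bigcap_{i\in I}C_i=\emptyset$. The first interesting case is $Gal(Cub_\kappa,\kappa,\kappa^+)$: we are given $\kappa^+$ clubs and may choose which $\kappa$ of them to intersect.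

**Theorem 1 (Galvin).** If $\kappa^{<\kappa}=\kappa$, then $Gal(U,\kappa,\kappa^+)$ holds for every normal filter $U$ over $\kappa$. In particular, $Gal(Cub_\kappa,\kappa,\kappa^+)$ holds whenever $\kappa$ is strongly inaccessible.

*Proof.* Let $A_i\in U$ for $i<\kappa^+$. For $i<\kappa^+$ and $\alpha<\kappa$ put $H_{\alpha,i}=\{j<\kappa^+: A_j\cap\alpha=A_i\cap\alpha\}$.

First we find $i$ such that $|H_{\alpha,i}|=\kappa^+$ for all $\alpha<\kappa$. If there is none, choose for each $i$ some $\alpha_i<\kappa$ with $|H_{\alpha_i,i}|\le\kappa$. There is one $\alpha$ with $\alpha_i=\alpha$ for $\kappa^+$ many $i$. Since $2^{|\alpha|}\le\kappa^{|\alpha|}\le\kappa$, there are at most $\kappa$ possible values of $A_i\cap\alpha$, so there is a set $X$ of $\kappa^+$ of these $i$ with the same value. For $i\in X$ we get $X\subseteq H_{\alpha,i}$, so $|H_{\alpha,i}|=\kappa^+$, a contradiction.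

Fix such an $i$ and choose recursively $j_\alpha\in H_{\alpha+1,i}\setminus\{j_\beta:\beta<\alpha\}$ for $\alpha<\kappa$. We claim
$$A_i\cap\Delta_{\alpha<\kappa}A_{j_\alpha}\subseteq\bigcap_{\alpha<\kappa}A_{j_\alpha}.$$
Let $\xi$ belong to the left side. If $\alpha<\xi$, then $\xi\in A_{j_\alpha}$ by definition of the diagonal intersection. If $\alpha\ge\xi$, then $\xi\in A_i\cap(\alpha+1)=A_{j_\alpha}\cap(\alpha+1)$. The left side is in $U$ by normality, hence so is the right side, and $I=\{j_\alpha:\alpha<\kappa\}$ has size $\kappa$.

If $\kappa$ is strongly inaccessible and $\alpha<\kappa$, every function from $\alpha$ to $\kappa$ is bounded, so $\kappa^{|\alpha|}\le\sum_{\gamma<\kappa}|\gamma|^{|\alpha|}\le\kappa$; hence $\kappa^{<\kappa}=\kappa$. $\square$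

A cardinal is *weakly inaccessible* if it is an uncountable regular limit cardinal; a strongly inaccessible cardinal is in addition a strong limit. So what changes if we drop "strong limit"? This is the question posed in "Galvin's Property At Large Cardinals" (http://homepages.math.uic.edu/~tomb/JMM-Slides.pdf): is it consistent to have a weakly inaccessible $\kappa$ with $\neg Gal(Cub_\kappa,\kappa,\kappa^+)$?

## Counting traces, and two forcings that do not help

The hypothesis $\kappa^{<\kappa}=\kappa$ entered the proof once, to count the traces $A_i\cap\alpha$. This already tells us what a counterexample looks like.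

**Observation 2.** Suppose $\langle C_i:i<\kappa^+\rangle$ are clubs in $\kappa$ such that no $\kappa$ of them have intersection in $Cub_\kappa$. Then for every $X\in[\kappa^+]^{\kappa^+}$ there is $\alpha<\kappa$ with $|\{C_i\cap\alpha:i\in X\}|=\kappa^+$.

*Proof.* If for each $\alpha<\kappa$ there were at most $\kappa$ traces $C_i\cap\alpha$ with $i\in X$, the proof of Theorem 1, run with $X$ in place of $\kappa^+$, would go through and give $\kappa$ many indices with intersection in $Cub_\kappa$. $\square$

In particular $2^{|\alpha|}\ge\kappa^+$ for some $\alpha<\kappa$. The first thing to try is therefore to start with an inaccessible $\kappa$ and make some $2^\eta$ large, $\eta<\kappa$. This does not work.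

**Observation 3.** Suppose $\kappa^{<\kappa}=\kappa$ and $\mathbb Q$ is a $\kappa$-c.c. forcing. Then $Gal(Cub_\kappa,\kappa,\kappa^+)$ holds in $V^{\mathbb Q}$.

*Proof.* Let $\dot C$ be a name for a club in $\kappa$. For $\alpha<\kappa$ let $f(\alpha)$ be the supremum of the possible values of $\min(\dot C\setminus(\alpha+1))$. There are fewer than $\kappa$ of them, all below $\kappa$, so $f(\alpha)<\kappa$. Let $B$ be the club of limit ordinals $\delta<\kappa$ with $f(\alpha)<\delta$ for all $\alpha<\delta$. If $\delta\in B$ and $\alpha<\delta$, then $\dot C$ has an element in $(\alpha,f(\alpha)]\subseteq\delta$; so $\dot C$ is unbounded in $\delta$ and $\delta\in\dot C$. Thus $B\in V$ is a club and it is forced that $B\subseteq\dot C$.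

By $\kappa$-c.c., $\kappa$ and $\kappa^+$ remain regular cardinals. Suppose a condition forces $\langle\dot A_i:i<\kappa^+\rangle$ to be a sequence of sets in $Cub_\kappa$. Work below it and choose names $\dot C_i$ for clubs with $\dot C_i\subseteq\dot A_i$, and then $B_i\in V$ with $B_i\subseteq\dot C_i$ forced. The proof of Theorem 1 did not use that the sets are distinct, so in $V$ there is $I\in[\kappa^+]^\kappa$ with $\bigcap_{i\in I}B_i\in Cub_\kappa$. This set is still in $Cub_\kappa$ in the extension and is contained in $\bigcap_{i\in I}\dot A_i$. $\square$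

The proof shows why the attempt fails: every new club contains an old one, and the old ones obey Galvin's theorem. So the clubs must be added generically at $\kappa$. Adding clubs alone also fails:

**Observation 4.** If $\kappa$ is strongly inaccessible and $\mathbb Q$ is ${<}\kappa$-closed (decreasing sequences of length $<\kappa$ have lower bounds), then $Gal(Cub_\kappa,\kappa,\kappa^+)$ holds in $V^{\mathbb Q}$.

*Proof.* Such a $\mathbb Q$ adds no sequences of length $<\kappa$ of elements of $V$. So $\kappa$ stays strongly inaccessible and Theorem 1 applies in the extension. $\square$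

We need both ingredients at once: new clubs, and bounded traces of these clubs that depend on many new subsets of small cardinals.

## The theorem and the equiconsistency

**Theorem A.** Assume GCH. Let $\kappa$ be inaccessible, $\theta<\kappa$ an infinite regular cardinal, $\lambda\ge\kappa^+$ a cardinal. There is a forcing $\mathbb P$ preserving all cardinals and cofinalities and adding no new $\theta$-sequences of ordinals, such that in $V^{\mathbb P}$ the cardinal $\kappa$ is weakly inaccessible and there are $\lambda$ distinct clubs $C_i\subseteq\kappa$ such that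

1. every club $D\subseteq\kappa$ is contained in fewer than $\kappa$ many of the $C_i$; hence
2. the intersection of any $\kappa$ many of them is bounded in $\kappa$.

So $\neg Gal(Cub_\kappa,\kappa,\lambda)$ holds. In particular ($\lambda=\kappa^+$), $\neg Gal(Cub_\kappa,\kappa,\kappa^+)$.

We refer to the two clauses as A(1) and A(2).

**Corollary B.** "ZFC + there is a weakly inaccessible cardinal" and "ZFC + there is a weakly inaccessible $\kappa$ with $\neg Gal(Cub_\kappa,\kappa,\kappa^+)$" are equiconsistent. Moreover $\kappa$ can be the least weakly inaccessible cardinal.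

*Proof from Theorem A.* The second theory contains the first. Conversely, if $\kappa$ is weakly inaccessible, then in $L$ it is a regular uncountable limit cardinal and GCH holds, so it is inaccessible in $L$. Let $\kappa'$ be the least inaccessible cardinal of $L$ and apply Theorem A over $L$ to $\kappa'$ with $\theta=\omega$ and $\lambda=(\kappa'^+)^L$. Cardinals and cofinalities are preserved, so the weakly inaccessible cardinals of the extension are exactly those of $L$, and by GCH in $L$ those are the inaccessible cardinals of $L$. Hence $\kappa'$ is the least weakly inaccessible cardinal of the extension, and Galvin's property fails there. $\square$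

So the failure is consistent relative exactly to the existence of one inaccessible cardinal. There is also a limit on how small the intersections in A(2) can be.

**Proposition C.** (ZFC) If $\kappa$ is weakly inaccessible, $\langle C_i\mid i<\kappa^+\rangle$ are clubs in $\kappa$ and $\nu<\kappa$, then there is $I\in[\kappa^+]^{\kappa^+}$ with $|\bigcap_{i\in I}C_i|\ge\nu$. So "bounded" in A(2) cannot be improved to "of size $<\nu$" for a fixed $\nu<\kappa$.

Proposition C is proved in the last section and is not used before.

The following textbook facts about forcing will be used. Stronger conditions are smaller.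

* Chain condition: if $\chi$ is regular, a $\chi$-c.c. forcing keeps every regular cardinal $\ge\chi$ regular.
* Product lemma: $G_0\times G_1$ is $\mathbb Q_0\times\mathbb Q_1$-generic over $V$ if and only if $G_0$ is $\mathbb Q_0$-generic over $V$ and $G_1$ is $\mathbb Q_1$-generic over $V[G_0]$.
* Nice names: every subset of an ordinal $\beta$ in the extension has a name $\{(\check\varepsilon,q):\varepsilon<\beta,\ q\in A_\varepsilon\}$ with each $A_\varepsilon$ an antichain.
* $\Delta$-system lemma: if $\mu$ is an infinite regular cardinal with $\mu^{<\mu}=\mu$, then among any $\mu^+$ sets of size $<\mu$ there are $\mu^+$ that form a $\Delta$-system, i.e. any two of them (with different indices) have the same intersection, the root.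

## Cohen subsets of one $\eta$, and a law for clubs

What can new subsets of a single small cardinal do?

**Observation 5.** Let $\eta<\kappa$ be regular uncountable with $\eta^{<\eta}=\eta$, let $\mathbb Q_\eta$ be the set of partial functions from $\lambda\times\eta$ to $2$ of size $<\eta$, let $g$ be the generic function, and $r_i=\{j<\eta:g(i,j)=1\}$ for $i<\lambda$. In the extension:

* (a) if $X\subseteq\eta$ is unbounded, then $X\subseteq r_i$ for at most $\eta$ many $i$;
* (b) if $a\in V$ and $|a|<\eta$, then $\bigcap_{i\in a}r_i$ is unbounded in $\eta$;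
* (c) if $a\in V$ and $|a|\ge\eta$, then $\bigcap_{i\in a}r_i=\emptyset$.

*Proof.* By the $\Delta$-system lemma, and since there are at most $2^{<\eta}\le\eta$ functions from a fixed root to $2$, $\mathbb Q_\eta$ is $\eta^+$-c.c. A nice name for $X$ involves at most $\eta$ conditions, each of size $<\eta$, so it mentions only a set $J$ of at most $\eta$ coordinates, and $X\in V[G\restriction J]$. Let $i\notin J$. By the product lemma, $G\restriction(\lambda\setminus J)$ is generic over $V[G\restriction J]$. As $\mathbb Q_\eta$ is ${<}\eta$-closed, $\eta$ stays regular, so $|X|=\eta$. Any condition has fewer than $\eta$ entries, so it can be extended by the value $0$ at $(i,j)$ for some $j\in X$. Hence $X\not\subseteq r_i$, which is (a). For (b), given a condition and $\beta<\eta$, choose $j>\beta$ such that no $(i,j)$ is in the domain, and add the value $1$ at all $(i,j)$, $i\in a$. For (c), given a condition and $j<\eta$, some $i\in a$ has $(i,j)$ outside the domain; add the value $0$ there. $\square$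

Part (a) suggests a strategy. Add, together with the $r_i$, clubs $C_i$ subject to a law: at many ordinals $\delta$, a sequence $\langle\xi_j:j\le\eta\rangle$ of ordinals below $\delta$ is marked, and $C_i$ may meet the interval $(\xi_j,\xi_{j+1}]$ only if $j\in r_i$. If $D\subseteq C_i$ and $X=\{j<\eta:D\cap(\xi_j,\xi_{j+1}]\ne\emptyset\}$, then $X\subseteq r_i$. So if every club $D$ has such a $\delta$ with $X$ unbounded, (a) says that $D$ lies in few of the $C_i$.

Where does this strategy break with one fixed $\eta$? To produce $\delta$ for a name $\dot D$, we extend a condition step by step, and at step $j$ we extend it so far that $\dot D$ gets a point in $(\xi_j,\xi_{j+1}]$. The extended condition may also put points into $C_i\cap(\xi_j,\xi_{j+1}]$ for all $i$ in the set $a$ of coordinates on which it speaks, and the law allows this only if $j\in\bigcap_{i\in a}r_i$. By (b) this happens for unboundedly many $j$ if $|a|<\eta$. By (c) it happens for no $j$ if $|a|\ge\eta$. And $a$ will be an arbitrary subset of $\lambda$ of size $<\kappa$. So one $\eta$ is not enough.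

The repair has two parts. First, use unboundedly many $\eta<\kappa$, and pick $\eta$ after seeing $a$. This still leaves a problem: during the $\eta$ steps the domain of the condition grows, possibly beyond $\eta$, and the late coordinates would have to follow the law as well. Second, therefore, use $\omega$ blocks, of lengths $\eta_0<\eta_1<\cdots$. A coordinate that enters during block $k$ is free in block $k$, and follows the law from block $k+1$ on; $\eta_{k+1}$ is chosen after block $k$ is finished, larger than the number of coordinates present by then. So the law demands obedience only for all sufficiently large $k$.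

Fix now $\kappa,\theta,\lambda$ as in Theorem A, assume GCH, and let
$$R=\{\mu^+:\mu\text{ a cardinal},\ \theta\le\mu<\kappa\},$$
an unbounded subset of $\kappa$. For a set $c$ of ordinals, $\lim c$ is the set of (nonzero) limit ordinals $\delta$ with $\sup(c\cap\delta)=\delta$. A set $c\subseteq\gamma+1$ is a closed subset of $\gamma+1$ if $\lim c\subseteq c$.

**Definition.** A *ladder* at a limit ordinal $\delta$ is a sequence $\langle(\eta_k,\langle\xi_{k,j}:j\le\eta_k\rangle):k<\omega\rangle$ with $\eta_k\in R$, each $\langle\xi_{k,j}:j\le\eta_k\rangle$ strictly increasing and continuous, $\xi_{k,\eta_k}\le\xi_{k+1,0}$, and $\sup_k\xi_{k,0}=\delta$.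

All $\xi_{k,j}$ are below $\delta$, since $\xi_{k,j}\le\xi_{k,\eta_k}\le\xi_{k+1,0}<\xi_{k+1,\eta_{k+1}}\le\xi_{k+2,0}\le\delta$.

**Definition.** Let $T$ be a set of limit ordinals, $d$ a function assigning to each $\delta\in T$ a ladder at $\delta$, and $\vec r=\langle r^\eta:\eta\in R\rangle$ with $r^\eta\subseteq\eta$. A set $c$ *obeys* $(T,d,\vec r)$ if for every $\delta\in T\cap\lim c$, with $d(\delta)=\langle(\eta_k,\langle\xi_{k,j}:j\le\eta_k\rangle):k<\omega\rangle$, there is $k_0$ such that for all $k\ge k_0$ and all $j<\eta_k$
$$c\cap(\xi_{k,j},\xi_{k,j+1}]\ne\emptyset\ \Longrightarrow\ j\in r^{\eta_k}.\tag{3}$$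

Obedience at $\delta$ depends only on $c\cap\delta$.

*Example.* Let $\theta=\omega$ and $\delta=\omega_\omega$, let $\eta_k=\omega_{k+1}$ and $\xi_{k,j}=\omega_k+j$ for $j\le\omega_{k+1}$. Then $\xi_{k,\eta_k}=\omega_k+\omega_{k+1}=\omega_{k+1}=\xi_{k+1,0}$, so this is a ladder at $\omega_\omega$. The intervals in (3) are the singletons $\{\omega_k+j+1\}$. The points $\omega_k+j$ with $j$ a limit lie in no interval, so the law puts no restriction on them. Hence the closure in $\omega_\omega+1$ of $\{\omega_k+j+1:k<\omega,\ j\in r^{\omega_{k+1}}\}$ obeys the law at $\omega_\omega$: closing off adds only limit ordinals. The set $\{\omega_k:k<\omega\}\cup\{\omega_\omega\}$ obeys it for any $\vec r$.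

## The Easton product $E$

This section builds the part of the forcing that adds the sets $r_i^\eta$ for all $\eta\in R$ at once.

**Definition.** $E$ is the set of partial functions $e:R\times\lambda\times\kappa\to2$ such that

* $(\eta,i,j)\in\mathrm{dom}(e)$ implies $j<\eta$;
* each row $\{(i,j):(\eta,i,j)\in\mathrm{dom}(e)\}$ has size $<\eta$;
* with $\mathrm{supp}(e)=\{\eta:\exists i,j\ (\eta,i,j)\in\mathrm{dom}(e)\}$, we have $|\mathrm{supp}(e)\cap\alpha|<\alpha$ for every infinite regular $\alpha\le\kappa$.

The order is $\supseteq$.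

The last clause restricts only at limit cardinals: $R$ has no element below $\omega_1$, and below $\alpha=\mu^+$ there are at most $\mu$ elements of $R$. At a regular limit $\alpha$ it says that $\mathrm{supp}(e)\cap\alpha$ is bounded in $\alpha$. For instance $\{\omega_{k+1}:k<\omega\}$ is a legal support if $\theta=\omega$. By the clause for $\alpha=\kappa$, $\mathrm{supp}(e)$ is bounded in $\kappa$, and $|e|<\kappa$ by regularity of $\kappa$.

For an infinite regular $\mu<\kappa$ write $e=e_{\le\mu}\cup e_{>\mu}$, splitting into rows $\eta\le\mu$ and $\eta>\mu$. The restrictions on $E$ pass to subsets and to unions of two compatible functions, so $E\cong E_{\le\mu}\times E_{>\mu}$. For $J\subseteq\lambda$ let $E\restriction J$ be the set of conditions with all $i$-coordinates in $J$; then $E\cong(E\restriction J)\times(E\restriction(\lambda\setminus J))$, and likewise for $E_{\le\mu}$.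

**Lemma 6.** Let $\mu<\kappa$ be infinite and regular.

* (E1) In $E_{>\mu}$, the union of a decreasing sequence of length $<\mu^+$ is a condition.
* (E2) Each nonempty $e\in E_{\le\mu}$ has $|e|<\mu$, and $E_{\le\mu}$ is $\mu^+$-c.c.
* (E3) $E_{\le\theta}=\{\emptyset\}$.

*Proof.* (E1) The union is a function. Its rows are $\eta\ge\mu^+$, and each is a union of at most $\mu$ sets of size $<\eta$; as $\eta$ is regular and $\mu<\eta$, it has size $<\eta$. For regular $\alpha\le\mu^+$ the support does not meet $\alpha$. For regular $\alpha>\mu^+$, the support below $\alpha$ is a union of at most $\mu$ sets of size $<\alpha$, so it has size $<\alpha$.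

(E2) For the sizes: if $\mu=\nu^+$, there are at most $\nu$ rows $\le\nu$, each with fewer than $\nu$ elements, and row $\mu$ contributes at most $\nu$ elements; so $|e|\le\nu<\mu$. If $\mu$ is an uncountable regular limit cardinal, then $\mu\notin R$, there are fewer than $\mu$ nonempty rows, each of size $<\mu$, so $|e|<\mu$ by regularity. If $\mu=\omega$, there are no rows $\le\mu$, so $E_{\le\mu}=\{\emptyset\}$. For the chain condition, GCH gives $\mu^{<\mu}=\mu$. Given $\mu^+$ conditions, there are $\mu^+$ of them whose domains form a $\Delta$-system. The root has size $<\mu$ and $2^{<\mu}\le\mu$, so two of these agree on the root. Their union is a function and a condition.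

(E3) $\min R=\theta^+>\theta$. $\square$

## Names that live at one coordinate

The club $C_i$ will be approximated by names that use only the $i$-th coordinate of $E$. This section fixes a set $\Sigma$ of $\kappa$ many such names and checks that it is closed under what we do later.

Let $E^*$ be the one-coordinate version of $E$: partial functions on $R\times\kappa$ with the same restrictions. For $e\in E$ and $i<\lambda$ let $e^{(i)}\in E^*$ be its $i$-th coordinate. If $G\subseteq E$ is generic, then $G^{(i)}=\{e^{(i)}:e\in G\}$ is $E^*$-generic, by the splitting $E\cong(E\restriction\{i\})\times(E\restriction(\lambda\setminus\{i\}))$ and the product lemma. Let $r^\eta$ be the canonical $E^*_{\le\eta}$-name for $\{j<\eta:g(\eta,j)=1\}$, where $g$ is the generic function, and let $r_i^\eta$ be its evaluation by $G^{(i)}$.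

Let $\Sigma$ be the set of $E^*$-names that lie in $H(\kappa)$. As $\kappa$ is inaccessible, $|\Sigma|=|H(\kappa)|=\kappa$.

**Lemma 7.**

* (i) Any fewer than $\kappa$ members of $\Sigma$ are $E^*_{\le\mu}$-names for a common regular $\mu<\kappa$.
* (ii) If $\rho$ is an $E^*_{\le\mu}$-name, $\mu<\kappa$ infinite regular, and $\rho$ is forced to be a subset of a fixed $\beta<\kappa$, then $\rho$ is equivalent to a name in $\Sigma$.
* (iii) A subset of a fixed $\beta<\kappa$ that is defined in $V[G^*_{\le\mu}]$ from fewer than $\kappa$ names of $\Sigma$ (all of them $E^*_{\le\mu}$-names), from sets $r^\eta$ with $\eta\le\mu$, and from parameters in $V$, has a name in $\Sigma$.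

*Proof.* (i) In the transitive closure of $\sigma\in\Sigma$ there occur fewer than $\kappa$ conditions, each with bounded support; by regularity of $\kappa$ their supports have a common bound below $\kappa$. For fewer than $\kappa$ names use regularity again.

(ii) $E^*_{\le\mu}$ consists of partial functions on a subset of $(\mu+1)\times\mu$, so $E^*_{\le\mu}\in H(\kappa)$ because $\kappa$ is a strong limit. For $\varepsilon<\beta$ let $A_\varepsilon\subseteq E^*_{\le\mu}$ be a maximal antichain among the conditions forcing $\varepsilon\in\rho$. The name $\{(\check\varepsilon,q):\varepsilon<\beta,\ q\in A_\varepsilon\}$ is equivalent to $\rho$ and lies in $H(\kappa)$.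

(iii) Such a subset has an $E^*_{\le\mu}$-name; apply (ii). $\square$

All names constructed below (unions of fewer than $\kappa$ names, definitions by cases) are taken in $\Sigma$ by Lemma 7. When $\sigma\in\Sigma$ is used at coordinate $i$, a statement "$e\Vdash_E\dots\sigma\dots$" refers to the evaluation of $\sigma$ by $G^{(i)}$. The statements we force about names in $\Sigma$ (being closed, obeying, having a given intersection with an ordinal) are absolute between $V[G^{(i)}]$ and $V[G]$, so what $E^*$ forces about names of $\Sigma$ is forced by $E$ at every coordinate.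

## The poset $\mathbb P$

**Definition.** $\mathbb D$ is the set of $p=(\gamma_p,T_p,d_p)$ with $\gamma_p<\kappa$, $T_p\subseteq\gamma_p+1$ a set of limit ordinals, and $d_p$ a function assigning to each $\delta\in T_p$ a ladder at $\delta$. Let $p'\le p$ iff $\gamma_{p'}\ge\gamma_p$, $T_{p'}\cap(\gamma_p+1)=T_p$ and $d_{p'}\restriction T_p=d_p$.

So $\mathbb D\subseteq H(\kappa)$ and $|\mathbb D|=\kappa$. If $p'\le p$ and $\gamma_{p'}=\gamma_p$, then $p'=p$.

**Definition.** $\mathbb A$ is the set of pairs $(p,s)$ with $p\in\mathbb D$, $s=\langle s_i:i\in\mathrm{dom}(s)\rangle$, $\mathrm{dom}(s)\in[\lambda]^{<\kappa}$, $s_i\in\Sigma$, and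
$$\Vdash_{E^*}\text{“}s_i\text{ is a (possibly empty) closed subset of }\gamma_p+1\text{ obeying }(T_p,d_p,\langle r^\eta:\eta\in R\rangle)\text{”}.$$
Let $(p',s')\le_{\mathbb A}(p,s)$ iff $p'\le p$, $\mathrm{dom}(s)\subseteq\mathrm{dom}(s')$, and $\Vdash_{E^*}s'_i\cap(\gamma_p+1)=s_i$ for $i\in\mathrm{dom}(s)$.

**Definition.** $\mathbb P$ is the set of $(p,e,s)$ with $(p,s)\in\mathbb A$ and $e\in E$. Let $(p',e',s')\le(p,e,s)$ iff $p'\le p$, $e'\supseteq e$, $\mathrm{dom}(s)\subseteq\mathrm{dom}(s')$, and $e'\Vdash_E s'_i\cap(\gamma_p+1)=s_i$ for all $i\in\mathrm{dom}(s)$.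

*Example.* With $\theta=\omega$, let $\gamma_p=\omega_\omega$, $T_p=\{\omega_\omega\}$, $d_p(\omega_\omega)$ the ladder of the earlier example, and $s_0$ a name for the closure in $\omega_\omega+1$ of $\{\omega_k+j+1:k<\omega,\ j\in r^{\omega_{k+1}}\}$. Such a name exists in $\Sigma$ by Lemma 7(iii) with $\mu=\omega_{\omega+1}$. Then $(p,\emptyset,\langle s_0\rangle)\in\mathbb P$.

Both relations are reflexive, since $s_i\subseteq\gamma_p+1$ is forced. They are transitive: if $(p'',e'',s'')\le(p',e',s')\le(p,e,s)$ and $i\in\mathrm{dom}(s)$, then $e''$ forces $s''_i\cap(\gamma_{p'}+1)=s'_i$ and $s'_i\cap(\gamma_p+1)=s_i$, and $\gamma_p\le\gamma_{p'}$, so it forces $s''_i\cap(\gamma_p+1)=s_i$; the same computation works for $\le_{\mathbb A}$. The difference between the two orders is that $\le_{\mathbb A}$ asks for agreement outright, while $\le$ asks that $e'$ force it. If $(p',s')\le_{\mathbb A}(p,s)$ and $e'\supseteq e$, then $(p',e',s')\le(p,e,s)$.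

**Lemma 8.** If $(p,s)\in\mathbb A$ and $p'\le p$, then $(p',s)\in\mathbb A$ and $(p',s)\le_{\mathbb A}(p,s)$. In fact every name in $\Sigma$ that is forced to be a closed subset of $\gamma_p+1$ obeying $(T_p,d_p,\vec r)$ is forced to be a closed subset of $\gamma_{p'}+1$ obeying $(T_{p'},d_{p'},\vec r)$.

*Proof.* The limit points of a subset of $\gamma_p+1$ are $\le\gamma_p$, and $T_{p'}\cap(\gamma_p+1)=T_p$, $d_{p'}\restriction T_p=d_p$. So no new instance of the law arises. The relation $\le_{\mathbb A}$ holds because $s_i\cap(\gamma_p+1)=s_i$ is forced. $\square$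

## Closure, chain condition, and deciding names

The next four lemmas have one purpose: to show that $\mathbb P$ behaves like a product of $E$ with a ${<}\kappa$-closed forcing, namely $\mathbb A$.

**Lemma 9.** Every $\le_{\mathbb A}$-decreasing sequence $\langle(p_\xi,s_\xi):\xi<\rho\rangle$ with $\rho<\kappa$ a limit ordinal has a lower bound in $\mathbb A$.

*Proof.* Let $\gamma=\sup_\xi\gamma_{p_\xi}$; then $\gamma<\kappa$. The domain of the lower bound will be $\bigcup_\xi\mathrm{dom}(s_\xi)$, of size $<\kappa$.

Suppose $\gamma=\gamma_{p_\xi}$ for some $\xi$. For $\zeta\ge\xi$ we have $p_\zeta=p_\xi$. If $\xi\le\zeta\le\zeta'$ and $i\in\mathrm{dom}(s_\zeta)$, it is forced that $s_{\zeta,i}=s_{\zeta',i}\cap(\gamma+1)=s_{\zeta',i}$. Let $p=p_\xi$ and let $s_i=s_{\zeta,i}$ for the least $\zeta\ge\xi$ for which this is defined. Then $(p,s)\in\mathbb A$ is below every $(p_\zeta,s_\zeta)$ with $\zeta\ge\xi$, hence below all.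

Otherwise $\gamma$ is a limit ordinal above all $\gamma_{p_\xi}$. Let $\gamma_p=\gamma$, $T_p=\bigcup_\xi T_{p_\xi}$ (so $\gamma\notin T_p$), $d_p=\bigcup_\xi d_{p_\xi}$, and let $s_i\in\Sigma$ name the union of those $s_{\xi,i}$ that are defined, together with $\gamma$ if that union is unbounded in $\gamma$. Clearly $p\le p_\xi$ for all $\xi$. If $i\in\mathrm{dom}(s_\xi)$, then $s_{\zeta,i}\cap(\gamma_{p_\xi}+1)=s_{\xi,i}$ for $\zeta\ge\xi$, and $s_{\zeta,i}\subseteq s_{\xi,i}$ for $\zeta<\xi$ with $i\in\mathrm{dom}(s_\zeta)$; so it is forced that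
$$s_i\cap(\gamma_{p_\xi}+1)=s_{\xi,i}\qquad(i\in\mathrm{dom}(s_\xi)).$$
A limit point $\delta<\gamma$ of $s_i$ is $\le\gamma_{p_\xi}$ for some $\xi$ with $i\in\mathrm{dom}(s_\xi)$, so it is a limit point of $s_{\xi,i}$ and lies in $s_{\xi,i}$. If $\delta\in T_p$, then $\delta\in T_{p_\xi}$, and obedience at $\delta$ follows from that of $s_{\xi,i}$. If $\gamma$ is a limit point of $s_i$, then $\gamma\in s_i$ by definition, and $\gamma\notin T_p$. So $(p,s)\in\mathbb A$, and it is a lower bound. $\square$

In the second case we call this $(p,s)$ the *canonical limit* of the sequence.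

**Lemma 10.** If $(p^1,e^1,s^1)\le(p,e,s)$, there is $s^2$ with $\mathrm{dom}(s^2)=\mathrm{dom}(s^1)$, $(p^1,s^2)\le_{\mathbb A}(p,s)$ and $(p^1,e^1,s^2)\le(p^1,e^1,s^1)$.

The purpose is to replace agreement forced by $e^1$ with agreement outright.

*Proof.* For $i\in\mathrm{dom}(s^1)\setminus\mathrm{dom}(s)$ let $s^2_i=s^1_i$. For $i\in\mathrm{dom}(s)$ let $s^2_i\in\Sigma$ name $s^1_i$ if $s^1_i\cap(\gamma_p+1)=s_i$, and $s_i$ otherwise. In the first case $s^2_i$ is closed and obeys $(T_{p^1},d_{p^1},\vec r)$ because $(p^1,s^1)\in\mathbb A$, in the second case by Lemma 8. So $(p^1,s^2)\in\mathbb A$. In both cases $s^2_i\cap(\gamma_p+1)=s_i$, so $(p^1,s^2)\le_{\mathbb A}(p,s)$. Since $e^1$ forces $s^1_i\cap(\gamma_p+1)=s_i$ for $i\in\mathrm{dom}(s)$, it forces $s^2_i=s^1_i$ for all $i\in\mathrm{dom}(s^1)$. $\square$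

**Lemma 11.** $\mathbb P$ is $\kappa^+$-c.c.

*Proof.* Given $\kappa^+$ conditions, thin out so that $p$ is constant; this is possible as $|\mathbb D|=\kappa$. For a condition let $b$ be the set of $i$ that occur in $\mathrm{dom}(e)$ or belong to $\mathrm{dom}(s)$; so $|b|<\kappa$. As $\kappa^{<\kappa}=\kappa$, we may assume that the sets $b$ form a $\Delta$-system with root $b_0$. There are at most $\kappa^{<\kappa}=\kappa$ possibilities for $e\restriction(R\times b_0\times\kappa)$ and, as $|\Sigma|=\kappa$, for $s\restriction b_0$. So we may assume both are constant. For two such conditions $(p,e,s)$ and $(p,e',s')$, $e\cup e'\in E$, $s\cup s'$ is a function, and $(p,e\cup e',s\cup s')$ is a common extension. $\square$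

**Lemma 12.** Let $\mu<\kappa$ be infinite regular, $(p,e,s)\in\mathbb P$, and $\langle\tau_\alpha:\alpha<\mu\rangle$ names for ordinals. There are $(p',s')\le_{\mathbb A}(p,s)$, $f'\le e_{>\mu}$ in $E_{>\mu}$, and for each $\alpha<\mu$ a maximal antichain $W_\alpha$ of $E_{\le\mu}$ below $e_{\le\mu}$ (so $|W_\alpha|\le\mu$) and $v_\alpha:W_\alpha\to\mathrm{Ord}$ with
$$(p',u\cup f',s')\Vdash\tau_\alpha=v_\alpha(u)\qquad\text{for all }u\in W_\alpha.$$
Moreover, $(p',e_{\le\mu}\cup f',s')$ forces $\tau_\alpha\in v_\alpha[W_\alpha]$, a set in $V$ of size $\le\mu$.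

The point of the lemma: we control $\tau_\alpha$ up to $\mu$ possibilities without deciding anything in the rows $\le\mu$.

*Proof.* We build a sequence of triples $(p^\xi,f^\xi,s^\xi)$, with $(p^\xi,s^\xi)$ decreasing in $\mathbb A$ and $f^\xi$ decreasing in $E_{>\mu}$, starting with $(p,e_{>\mu},s)$, and taking lower bounds at limits. We treat $\alpha=0,1,\dots$ successively. While treating $\alpha$, if the conditions put into $W_\alpha$ so far do not form a maximal antichain below $e_{\le\mu}$, pick $u\le e_{\le\mu}$ in $E_{\le\mu}$ incompatible with all of them, and extend $(p^\xi,u\cup f^\xi,s^\xi)$ in $\mathbb P$ to some $(p^1,e^1,s^1)$ that decides $\tau_\alpha$. Lemma 10 gives $s^2$ such that $(p^1,s^2)\le_{\mathbb A}(p^\xi,s^\xi)$ and $(p^1,e^1,s^2)$ decides $\tau_\alpha$ in the same way. Let $(p^{\xi+1},f^{\xi+1},s^{\xi+1})=(p^1,e^1_{>\mu},s^2)$, put $e^1_{\le\mu}$ into $W_\alpha$, and let $v_\alpha(e^1_{\le\mu})$ be the decided value. As $e^1_{\le\mu}\le u$, $W_\alpha$ remains an antichain. When it is maximal below $e_{\le\mu}$, go to $\alpha+1$.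

By (E2) each $\alpha$ takes at most $\mu$ many steps, so there are at most $\mu$ steps in total and the length is $<\mu^+<\kappa$. So (E1) and Lemma 9 provide lower bounds at limits, and a final lower bound $(p',f',s')$. If $u=e^1_{\le\mu}$ was put into $W_\alpha$ at step $\xi$, then $(p',u\cup f',s')\le(p^{\xi+1},u\cup f^{\xi+1},s^{\xi+1})=(p^1,e^1,s^2)$, which forces $\tau_\alpha=v_\alpha(u)$.

For the last statement let $(q,h,t)\le(p',e_{\le\mu}\cup f',s')$ and $\alpha<\mu$. Then $h_{\le\mu}\le e_{\le\mu}$ is compatible with some $u\in W_\alpha$, so $h\cup u\in E$, and $(q,h\cup u,t)$ is below both $(q,h,t)$ and $(p',u\cup f',s')$. So every extension of $(p',e_{\le\mu}\cup f',s')$ has an extension that forces $\tau_\alpha\in v_\alpha[W_\alpha]$. $\square$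

## Cardinals and clubs in $V[K]$

Let $K$ be $\mathbb P$-generic over $V$ and $G=\{e:\exists p,s\ (p,e,s)\in K\}$. Then $G$ is $E$-generic: it is directed because $K$ is; it is upward closed, as $(p,e,s)\le(p,e_0,s)$ for $e_0\subseteq e$; and it meets every dense subset of $E$, as $(p,e',s)\le(p,e,s)$ for $e'\supseteq e$. Write $G_{\le\mu}=G\cap E_{\le\mu}$.

**Lemma 13.** Let $\mu<\kappa$ be infinite and regular in $V$. Every $f:\mu\to\mathrm{Ord}$ in $V[K]$ is in $V[G_{\le\mu}]$.

*Proof.* Let $(p,e,s)$ force $\dot f:\mu\to\mathrm{Ord}$, and apply Lemma 12 to names $\tau_\alpha$ for $\dot f(\alpha)$. We claim that $(p',e_{\le\mu}\cup f',s')\le(p,e,s)$ forces: $\dot f(\alpha)=v_\alpha(u)$ for the unique $u\in W_\alpha\cap G$. Suppose this condition is in $K$. Then $e_{\le\mu}\in G_{\le\mu}$, so $G_{\le\mu}$ meets $W_\alpha$ in a unique $u$. Some element of $K$ below this condition has $E$-part $\supseteq u$, so it lies below $(p',u\cup f',s')$, which forces $\dot f(\alpha)=v_\alpha(u)$. Thus $\dot f$ is computed from $G_{\le\mu}$ and $\langle v_\alpha:\alpha<\mu\rangle\in V$.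 Conditions of this kind are dense below any condition forcing $\dot f:\mu\to\mathrm{Ord}$. $\square$

**Lemma 14.** $\mathbb P$ preserves cardinals and cofinalities and adds no new $\theta$-sequences of ordinals. In $V[K]$, $\kappa$ is weakly inaccessible.

*Proof.* By Lemma 11 regular cardinals above $\kappa$ stay regular. Suppose $\alpha\le\kappa$ is an infinite regular cardinal in $V$ and $\mathrm{cf}(\alpha)=\mu<\alpha$ in $V[K]$. Then $\mu$ is infinite and regular in $V[K]$, hence in $V$. A cofinal $f:\mu\to\alpha$ lies in $V[G_{\le\mu}]$ by Lemma 13. But this is a $\mu^+$-c.c. extension of $V$ by (E2), in which the regular cardinal $\alpha\ge\mu^+$ stays regular, a contradiction. So all regular cardinals of $V$ stay regular, and hence all cardinals and cofinalities are preserved. In particular $\kappa$ remains a regular uncountable limit cardinal. Since $E_{\le\theta}=\{\emptyset\}$ by (E3), Lemma 13 with $\mu=\theta$ shows that every $\theta$-sequence of ordinals in $V[K]$ is in $V$. $\square$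

In $V[K]$ let $T=\bigcup T_p$ and $d=\bigcup d_p$ over $(p,e,s)\in K$, and for $i<\lambda$ let
$$C_i=\bigcup\{s_i^{G^{(i)}}:(p,e,s)\in K,\ i\in\mathrm{dom}(s)\}.$$
Since $K$ is directed, $T\cap(\gamma_p+1)=T_p$ and $d\restriction T_p=d_p$ for $(p,e,s)\in K$.

**Lemma 15.** Each $C_i$ is a club in $\kappa$. If $(p,e,s)\in K$ and $i\in\mathrm{dom}(s)$, then $C_i\cap(\gamma_p+1)=s_i^{G^{(i)}}$. Hence $C_i$ obeys $(T,d,\langle r_i^\eta:\eta\in R\rangle)$.

*Proof.* For the equality, let $\beta\in C_i\cap(\gamma_p+1)$, say $\beta\in s_i'^{\,G^{(i)}}$ with $(p',e',s')\in K$. Take $(p'',e'',s'')\in K$ below both. As $e''\in G$, the evaluations satisfy $s''_i\cap(\gamma_{p'}+1)=s'_i$ and $s''_i\cap(\gamma_p+1)=s_i$. So $\beta\in s''_i\cap(\gamma_p+1)=s_i$. The other inclusion is clear.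

Next we check that for every $\beta<\kappa$ the generic $K$ contains a condition with $i\in\mathrm{dom}(s)$ and $\gamma_p\ge\beta$ such that $s_i$ has an element $\ge\beta$. Given any condition $(p,e,s)$, first add $i$ to $\mathrm{dom}(s)$ with $s_i=\emptyset$ if necessary. Then choose $\gamma'$ with $\max(\gamma_p,\beta)<\gamma'<\kappa$, raise $\gamma_p$ to $\gamma'$ with $T_p,d_p$ unchanged, and replace $s_i$ by a name in $\Sigma$ for $s_i\cup\{\gamma'\}$. This set has the same limit points as $s_i$, all $\le\gamma_p$, so it is closed, and it obeys the law because obedience at $\delta\le\gamma_p$ depends only on the part below $\delta$. The other $s_{i'}$ are unchanged and are fine by Lemma 8. The result is an extension of $(p,e,s)$.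

So $C_i$ is unbounded in $\kappa$. Let $\beta\in\lim C_i$, $\beta<\kappa$, and take $(p,e,s)\in K$ with $\gamma_p\ge\beta$ and $i\in\mathrm{dom}(s)$. Then $C_i\cap(\gamma_p+1)=s_i^{G^{(i)}}$ is closed and obeys $(T_p,d_p,\langle r_i^\eta\rangle)$. Hence $\beta\in C_i$, and if $\beta\in T$, then $\beta\in T_p$, $d(\beta)=d_p(\beta)$, and obedience holds at $\beta$. $\square$

## Every club meets the ladder intervals unboundedly often

**Main Lemma 16.** In $V[K]$, for every club $D\subseteq\kappa$ there is $\delta\in T\cap\lim D$, with $d(\delta)=\langle(\eta_k,\langle\xi_{k,j}\rangle_{j\le\eta_k}):k<\omega\rangle$, such that for every $k$ the set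
$$X_k=\{j<\eta_k:D\cap(\xi_{k,j},\xi_{k,j+1}]\ne\emptyset\}$$
is unbounded in $\eta_k$.

Let $(p,e,s)$ force that $\dot D$ is a club in $\kappa$. By density it is enough to find an extension of $(p,e,s)$ that forces the conclusion for $\dot D$. The device is this: at step $j$ of block $k$ we find an extension that puts a point of $\dot D$ into the next interval, but we carry it out only conditionally. At each old coordinate $i$, the name for the $i$-th club says "extend if $j\in r^{\eta_k}$, stay put if not". We leave row $\eta_k$ undecided and let genericity choose the $j$ at which all old coordinates extend at once.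

**Step 1: the shape of the construction.** We build in $V$ conditions $(p_k,e_k,s_k)$, $k<\omega$, starting with $(p_0,e_0,s_0)=(p,e,s)$. Let $a_k=\mathrm{dom}(s_k)$. At stage $k$ choose $\eta_k\in R$ with
$$\eta_k>|a_k|,\qquad\mathrm{supp}(e_k)\subseteq\eta_k,\qquad\eta_k>\eta_{k-1}\ \text{if }k>0.$$
This is possible because $|a_k|<\kappa$, $\mathrm{supp}(e_k)$ is bounded in $\kappa$, and $R$ is unbounded in $\kappa$. Then $e_k\in E_{\le\eta_k}$, with row $\eta_k$ empty. By recursion on $j\le\eta_k$ we define $(p_{k,j},s_{k,j})$, decreasing in $\mathbb A$, and $f_{k,j}\in E_{>\eta_k}$, decreasing, starting with $(p_{k,0},f_{k,0},s_{k,0})=(p_k,\emptyset,s_k)$. Write $\gamma_{k,j}=\gamma_{p_{k,j}}$.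

**Step 2: successor steps, where a point of $\dot D$ is caught.** The condition $(p_{k,j},e_k\cup f_{k,j},s_{k,j})\le(p,e,s)$ forces $\min(\dot D\setminus(\gamma_{k,j}+1))$ to be an ordinal below $\kappa$. Its $E$-part splits into $(\cdot)_{\le\eta_k}=e_k$ and $(\cdot)_{>\eta_k}=f_{k,j}$. By Lemma 12 with $\mu=\eta_k$ and all $\tau_\alpha$ equal to a name for this ordinal, there are $(p',s')\le_{\mathbb A}(p_{k,j},s_{k,j})$ and $f'\le f_{k,j}$ in $E_{>\eta_k}$ such that $(p',e_k\cup f',s')$ forces this ordinal into a set in $V$ of size $\le\eta_k<\kappa$. Intersecting with $\kappa$, we may take this set to be a subset of $\kappa$, so it is bounded in $\kappa$. Raising $\gamma_{p'}$ with $T_{p'},d_{p'},s'$ unchanged, which Lemma 8 allows, we may assume $\gamma_{p'}>\gamma_{k,j}$ and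
$$(p',e_k\cup f',s')\Vdash\dot D\cap(\gamma_{k,j},\gamma_{p'}]\ne\emptyset.\tag{4}$$
Let $p_{k,j+1}=p'$, $f_{k,j+1}=f'$ and $\mathrm{dom}(s_{k,j+1})=\mathrm{dom}(s')$. For $i\in\mathrm{dom}(s')\setminus a_k$ let $s_{k,j+1,i}=s'_i$. For $i\in a_k$ let $s_{k,j+1,i}\in\Sigma$ name
$$s'_i\ \text{ if }j\in r^{\eta_k},\qquad s_{k,j,i}\ \text{ if }j\notin r^{\eta_k}.\tag{5}$$
In the first case this set is closed and obeys $(T_{p'},d_{p'},\vec r)$ because $(p',s')\in\mathbb A$, in the second case by Lemma 8; so $(p_{k,j+1},s_{k,j+1})\in\mathbb A$. Since $\Vdash_{E^*}s'_i\cap(\gamma_{k,j}+1)=s_{k,j,i}$ for $i\in\mathrm{dom}(s_{k,j})$, in both cases $s_{k,j+1,i}\cap(\gamma_{k,j}+1)=s_{k,j,i}$. So $(p_{k,j+1},s_{k,j+1})\le_{\mathbb A}(p_{k,j},s_{k,j})$.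

Note that $(p_{k,j+1},e_k\cup f_{k,j+1},s_{k,j+1})$ need not be below $(p',e_k\cup f',s')$. It will be, once a condition puts $j$ into $r_i^{\eta_k}$ for all $i\in a_k$.

**Step 3: limit steps and the passage to the next block.** For limit $j\le\eta_k$ let $(p_{k,j},s_{k,j})$ be the canonical limit from Lemma 9; we are in its second case because $\gamma_{k,j'}$ is strictly increasing in $j'<j$. So $\gamma_{k,j}=\sup_{j'<j}\gamma_{k,j'}$. Let $f_{k,j}=\bigcup_{j'<j}f_{k,j'}$, which is in $E_{>\eta_k}$ by (E1), since $j\le\eta_k<\eta_k^+$. After the block, let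
$$p_{k+1}=p_{k,\eta_k},\qquad s_{k+1}=s_{k,\eta_k},\qquad e_{k+1}=e_k\cup f_{k,\eta_k}.$$

**Step 4: the limit condition.** Put $\xi_{k,j}=\gamma_{k,j}$ and $\delta=\sup_k\gamma_{k,0}<\kappa$. For fixed $k$ the sequence $\langle\xi_{k,j}:j\le\eta_k\rangle$ is strictly increasing and continuous, and $\xi_{k,\eta_k}=\gamma_{p_{k+1}}=\xi_{k+1,0}$. So $\langle(\eta_k,\langle\xi_{k,j}\rangle_{j\le\eta_k}):k<\omega\rangle$ is a ladder at the limit ordinal $\delta$, and $\delta>\gamma_{p_k}$ for all $k$. Let $\gamma_{p^*}=\delta$, $T_{p^*}=\bigcup_kT_{p_k}\cup\{\delta\}$, and let $d_{p^*}$ be $\bigcup_kd_{p_k}$ together with this ladder at $\delta$. Let $e^*=\bigcup_ke_k$. For $i\in\bigcup_ka_k$ let $s_i^*\in\Sigma$ name $\bigcup\{s_{k,i}:i\in a_k\}$ together with $\delta$ if that union is unbounded in $\delta$. Here $p^*\in\mathbb D$ and $p^*\le p_{k,j}$ for all $k,j$. We verify the other two parts.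

*$e^*\in E$.* As $f_{l,\eta_l}\in E_{>\eta_l}$, the rows $\le\eta_k$ of $e^*$ are those of $e_k$. Each $\eta\in\mathrm{supp}(e^*)$ lies in some $\mathrm{supp}(e_k)\subseteq\eta_k$, so its row is a row of $e_k$ and has size $<\eta$. Let $\alpha\le\kappa$ be infinite regular. If $\alpha\le\eta_k$ for some $k$, then $\mathrm{supp}(e^*)\cap\alpha=\mathrm{supp}(e_k)\cap\alpha$ has size $<\alpha$. Otherwise $\alpha\ge\sup_k\eta_k$. This supremum of a strictly increasing $\omega$-sequence of uncountable cardinals is singular, so $\alpha>\sup_k\eta_k$, and $|\mathrm{supp}(e^*)|\le\sup_k\eta_k<\alpha$.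

*$(p^*,s^*)\in\mathbb A$.* As in Lemma 9, $s_i^*\cap(\gamma_{p_k}+1)=s_{k,i}$ is forced for $i\in a_k$. A limit point $\delta'<\delta$ of $s_i^*$ is $\le\gamma_{p_k}$ for some $k$ with $i\in a_k$, so it lies in $s_{k,i}$, and if $\delta'\in T_{p^*}$, then $\delta'\in T_{p_k}$ and obedience at $\delta'$ follows from that of $s_{k,i}$. If $\delta$ is a limit point, $\delta\in s_i^*$ by definition. It remains to check obedience at $\delta$. Let $i\in a_{k_0}$. For $k\ge k_0$ and $j<\eta_k$ we have $i\in a_k$, and since the sequence in $\mathbb A$ is decreasing,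
$$s_i^*\cap(\xi_{k,j},\xi_{k,j+1}]=s_{k,j+1,i}\cap(\gamma_{k,j},\gamma_{k,j+1}].$$
If $j\notin r^{\eta_k}$, then by (5) $s_{k,j+1,i}=s_{k,j,i}\subseteq\gamma_{k,j}+1$, so this set is empty. This is (3) for all $k\ge k_0$.

So $(p^*,e^*,s^*)\in\mathbb P$. It is below every $(p_{k,j},e_k\cup f_{k,j},s_{k,j})$: if $i\in\mathrm{dom}(s_{k,j})\subseteq a_{k+1}$, then $s_i^*\cap(\gamma_{p_{k+1}}+1)=s_{k+1,i}$ and $s_{k+1,i}\cap(\gamma_{k,j}+1)=s_{k,j,i}$. In particular it is below $(p,e,s)$.

**Step 5: what the limit condition forces.** Let $(p^*,e^*,s^*)\in K$, let $D$ be the evaluation of $\dot D$, and fix $k$. Given $\beta<\eta_k$ and any condition in $E$, its row $\eta_k$ has size $<\eta_k$, so there is $j\in(\beta,\eta_k)$ such that no $(i,j)$ is in that row. Adding the value $1$ at $(\eta_k,i,j)$ for all $i\in a_k$ gives a condition, because $|a_k|<\eta_k$. So by genericity of $G$ there are unboundedly many $j<\eta_k$ for which some $e''\in G$ satisfies $e''(\eta_k,i,j)=1$ for all $i\in a_k$.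

Fix such $j$ and $e''$, and let $(p',f',s')$ be the triple of step $(k,j)$, after raising $\gamma_{p'}$. Pick $(p^\circ,e^\circ,s^\circ)\in K$ below $(p^*,e^*,s^*)$ with $e^\circ\supseteq e''$. Then $p^\circ\le p_{k,j+1}=p'$, $e^\circ\supseteq e_k\cup f'$ and $\mathrm{dom}(s')=\mathrm{dom}(s_{k,j+1})\subseteq\mathrm{dom}(s^\circ)$. For $i\in\mathrm{dom}(s')$, $e^\circ$ forces
$$s_i^\circ\cap(\gamma_{p'}+1)=s_{k,j+1,i}=s'_i.$$
The first equality holds because $(p^\circ,e^\circ,s^\circ)\le(p_{k,j+1},e_k\cup f_{k,j+1},s_{k,j+1})$. The second holds by definition for $i\notin a_k$, and for $i\in a_k$ by (5), because $e^\circ\Vdash j\in r_i^{\eta_k}$. So $(p^\circ,e^\circ,s^\circ)\le(p',e_k\cup f',s')$, the latter is in $K$, and by (4) $D\cap(\xi_{k,j},\xi_{k,j+1}]\ne\emptyset$. Thus $X_k$ is unbounded in $\eta_k$.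

Since $p^*$ occurs in $K$, $\delta\in T$ and $d(\delta)$ is our ladder. Every $X_k$ is nonempty, so $D$ is unbounded in $\delta$, and $\delta\in T\cap\lim D$. $\square$

## Each club lies in fewer than $\kappa$ of the $C_i$

We now prove Theorem A, by the argument of Observation 5(a) applied to a block of the ladder. Work in $V[K]$.

**Step 1: clause A(1) for the indexed family.** Let $D$ be a club and $I=\{i<\lambda:D\subseteq C_i\}$; suppose $|I|\ge\kappa$. Take $\delta$, $d(\delta)$ and $X_k$ from Main Lemma 16. By Lemma 13, applied to the characteristic function of $X_k\subseteq\eta_k$, we have $X_k\in V[G_{\le\eta_k}]$. By (E2) for $\mu=\eta_k$, a nice $E_{\le\eta_k}$-name for $X_k$ involves at most $\eta_k$ conditions, each of size $<\eta_k$. So there is $J_k\in V$, $J_k\subseteq\lambda$, $|J_k|\le\eta_k$, with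
$$X_k\in V[G_{\le\eta_k}\restriction J_k].$$
Since $\kappa$ is regular and uncountable, $|\bigcup_kJ_k|<\kappa$. Choose $i\in I\setminus\bigcup_kJ_k$. As $D\subseteq C_i$, we have $\delta\in T\cap\lim C_i$. By Lemma 15, $C_i$ obeys the law at $\delta$, so there is $k$ with
$$X_k\subseteq\{j<\eta_k:C_i\cap(\xi_{k,j},\xi_{k,j+1}]\ne\emptyset\}\subseteq r_i^{\eta_k}.$$
On the other hand, by the product lemma $G_{\le\eta_k}\restriction(\lambda\setminus J_k)$ is generic for $E_{\le\eta_k}\restriction(\lambda\setminus J_k)$ over $V[G_{\le\eta_k}\restriction J_k]$, a model that contains $X_k$, and $i\notin J_k$. As $X_k$ is unbounded in $\eta_k$, which is still regular by Lemma 14, it has size $\eta_k$, while any condition has fewer than $\eta_k$ elements in row $\eta_k$. So every condition can be extended by the value $0$ at $(\eta_k,i,j)$ for some $j\in X_k$. By genericity $X_k\not\subseteq r_i^{\eta_k}$, a contradiction. Hence $|I|<\kappa$.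

**Step 2: distinct clubs.** By Step 1 with $D=C_{i_0}$, each club equals $C_i$ for fewer than $\kappa$ many $i$. If there were fewer than $\lambda$ different sets among the $C_i$, say $\nu<\lambda$ of them, we would get $\lambda\le\nu\cdot\kappa<\lambda$, as $\kappa<\lambda$. So there is $X\in[\lambda]^\lambda$ such that the $C_i$, $i\in X$, are pairwise distinct. Re-index this family by $\lambda$. Clause A(1) holds for it.

**Step 3: clause A(2) and the failure of Galvin's property.** Let $I\in[X]^\kappa$. The set $\bigcap_{i\in I}C_i$ is closed in $\kappa$. If it were unbounded, it would be a club contained in $\kappa$ many $C_i$, against A(1). So it is bounded in $\kappa$, and hence not in $Cub_\kappa$. This gives $\neg Gal(Cub_\kappa,\kappa,\lambda)$. The remaining assertions of Theorem A are Lemma 14. $\blacksquare$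

## Club guessing and the size of the intersections

We prove Proposition C: among any $\kappa^+$ clubs, $\kappa^+$ of them share at least $\nu$ points, for any $\nu<\kappa$ fixed in advance. Replacing $\nu$ by a larger cardinal below $\kappa$, we may assume that $\nu$ is infinite and regular. Since $\kappa$ is a limit cardinal, $\nu^+<\kappa$. Let $S=\{\delta<\kappa:\mathrm{cf}(\delta)=\nu\}$, a stationary subset of $\kappa$, and fix for $\delta\in S$ a cofinal $c_\delta\subseteq\delta$ of order type $\nu$. For a club $D\subseteq\kappa$ let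
$$c_\delta[D]=\{\sup(D\cap(\varepsilon+1)):\varepsilon\in c_\delta,\ D\cap(\varepsilon+1)\ne\emptyset\}.$$
This pushes each point of $c_\delta$ down to the nearest point of $D$. For example, if $D$ is the set of limit ordinals below $\kappa$, then $\varepsilon=\beta+n$ with $\beta$ a limit and $n<\omega$ is pushed down to $\beta$. As $D$ is closed, $c_\delta[D]\subseteq D$. If $\delta\in S\cap\lim D$, then $c_\delta[D]$ is cofinal in $\delta$: given $\beta<\delta$, take $\beta'\in D\cap(\beta,\delta)$ and $\varepsilon\in c_\delta$ with $\varepsilon\ge\beta'$; then $\beta<\beta'\le\sup(D\cap(\varepsilon+1))\le\varepsilon<\delta$. So it has size $\nu$.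

**Lemma 17 (club guessing; Shelah).** There is a club $D$ such that for every club $D'$ there is $\delta\in S\cap\lim D$ with $c_\delta[D]\subseteq D'$.

*Proof.* Otherwise every club $D$ has a club $D'$ with $c_\delta[D]\not\subseteq D'$ for all $\delta\in S\cap\lim D$, and we may shrink $D'$ to $D\cap D'$. So we can build decreasing clubs $D_\xi$, $\xi<\nu^+$, with $D_0=\kappa$, intersections at limits, and $c_\delta[D_\xi]\not\subseteq D_{\xi+1}$ for all $\delta\in S\cap\lim D_\xi$. Since $\nu^+<\kappa$, $\bigcap_{\xi<\nu^+}D_\xi$ is a club. As $S$ is stationary, some $\delta\in S$ is a limit point of it, so $\delta\in S\cap\lim D_\xi$ for all $\xi$. For each $\varepsilon\in c_\delta$, the ordinal $\sup(D_\xi\cap(\varepsilon+1))$ is non-increasing in $\xi$ as long as $D_\xi\cap(\varepsilon+1)\ne\emptyset$. A non-increasing sequence of ordinals takes only finitely many values, so it is constant, or undefined, from some stage below $\nu^+$ on. As $|c_\delta|=\nu$, one stage $\xi<\nu^+$ works for all $\varepsilon\in c_\delta$. Then $c_\delta[D_\xi]=c_\delta[D_{\xi+1}]\subseteq D_{\xi+1}$,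 a contradiction. $\square$

*Proof of Proposition C.* Fix $D$ as in Lemma 17. Given clubs $C_i$, $i<\kappa^+$, pick $\delta_i\in S\cap\lim D$ with $c_{\delta_i}[D]\subseteq C_i$. There are only $\kappa$ possible values of $\delta_i$, so some $\delta$ equals $\delta_i$ for all $i$ in a set $I\in[\kappa^+]^{\kappa^+}$. Then $\bigcap_{i\in I}C_i\supseteq c_\delta[D]$, a set of size $\nu$. For the last sentence of the proposition: in the situation of Theorem A, apply this to $\kappa^+$ of the clubs. Any $\kappa$ of the indices in $I$ give clubs whose intersection has size $\ge\nu$, so A(2) with "of size $<\nu$" in place of "bounded" is false. $\blacksquare$
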